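\title{Constant mean curvature surfaces in a solid vertical cylinder of $\mathbb{H}^2\times\mathbb{R}$ are surfaces of revolution}

\begin{abstract}
We prove that a connected, properly embedded surface of constant mean curvature in $\mathbb{H}^2\times\mathbb{R}$ that lies in a solid vertical cylinder is a surface of revolution about a vertical axis. For mean curvature $H>\frac12$ it is therefore a sphere or an unduloid, the vertical cylinder included. No assumption is made on the topology of the surface. The proof combines a first-variation inequality along a continuous Steiner symmetrization with the linear area growth of the surface. We also show that such a surface in a solid cylinder of radius $\rho_1$ satisfies $2|H|\ge\coth\rho_1>1$.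
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{H}^2\times\mathbb{R}$ be the Riemannian product of the hyperbolic plane of curvature $-1$ with the real line, and let $t$ be the coordinate on the second factor. We write $\overline{B}(q,r)$ for the closed geodesic disk of center $q$ and radius $r$ in $\mathbb{H}^2$. A \emph{solid vertical cylinder} is a set $\overline{B}(q,r)\times\mathbb{R}$. Surfaces are smooth and have no boundary. A surface is \emph{properly embedded} if it is an embedded submanifold that meets every compact set in a compact set. The mean curvature $H$ is half the trace of the second fundamental form, and a \emph{surface of revolution} is a surface invariant under all rotations about a vertical axis $\{q\}\times\mathbb{R}$.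

The simplest surfaces of constant mean curvature are the products $c\times\mathbb{R}$, where $c\subset\mathbb{H}^2$ is a complete curve of constant geodesic curvature $\kappa$; the principal curvatures are $\kappa$ and $0$, so $H=\kappa/2$. Geodesics have $\kappa=0$, curves at constant distance $d$ from a geodesic have $\kappa=\tanh d<1$, horocycles have $\kappa=1$, and circles of radius $\rho$ have $\kappa=\coth\rho>1$. Only the circles are bounded. So among products, those that fit in a solid vertical cylinder are exactly those with $H>\frac12$, and they are surfaces of revolution.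

For each $H>\frac12$ the surfaces of revolution with constant mean curvature $H$ are known. They form a one-parameter family of Delaunay type, which consists of
\begin{itemize}
\item the vertical cylinder $c\times\mathbb{R}$, where $c$ is a circle of geodesic curvature $2H$;
\item embedded singly periodic unduloids;
\item a chain of rotationally symmetric spheres tangent along the axis;
\item non-embedded nodoids.
\end{itemize}
There are no other surfaces of revolution with constant mean curvature $H>\frac12$. We take this classification as given, and we count the vertical cylinder as a degenerate unduloid. The following statement appears as a conjecture in P\'erez~\cite{Perez}.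

\begin{quote}
\emph{If $\Sigma\subset\mathbb{H}^2\times\mathbb{R}$ is a connected, properly embedded surface with constant mean curvature $H>\frac12$ that lies inside a solid vertical cylinder, then $\Sigma$ is a surface of revolution, hence a sphere or an unduloid.}
\end{quote}

Mazet proved this statement under the additional hypothesis that $\Sigma$ has finite topology. We prove it with no hypothesis on the topology; the proof does not use Mazet's theorem.

\begin{theorem}\label{thm:main}
Let $\Sigma\subset\mathbb{H}^2\times\mathbb{R}$ be a connected properly embedded surface of constant mean curvature $H$, where $H$ is any constant, contained in a solid vertical cylinder. Then $\Sigma$ is a surface of revolution about a vertical axis $\{q\}\times\mathbb{R}$. In particular, if $H>\frac12$, then $\Sigma$ is a sphere or an unduloid, the vertical cylinder included.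
\end{theorem}

\begin{theorem}\label{thm:bound}
If $\Sigma$ is as in Theorem~\ref{thm:main} and $\Sigma\subset\overline{B}(o,\rho_1)\times\mathbb{R}$, then $2|H|\ge\coth\rho_1>1$.
\end{theorem}

Thus the condition $|H|>\frac12$ is automatic. The cylinder over the circle of radius $\rho_1$ shows that the bound $\coth\rho_1$ cannot be improved. Theorem~\ref{thm:bound} is not used in the proof of Theorem~\ref{thm:main}; its short proof is in Section~\ref{sec:bound}.

\subsection*{The method}
Rotational symmetry follows once $\Sigma$ has a vertical plane of reflective symmetry orthogonal to each geodesic through a suitable point (Section~\ref{sec:reduction}). For a compact surface one would look for such a plane by moving a vertical plane across $\Sigma$ until the reflected part first touches $\Sigma$ at some point. For a noncompact surface the first contact may escape to $|t|=\infty$, and with no hypothesis on the topology we have no description of $\Sigma$ for large $|t|$ to start from. We therefore replace the pointwise comparison by an integral one.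

Let $W$ be the component of the complement of $\Sigma$ inside the solid cylinder, and cut $W$ along the orbits of the translations along a geodesic $\gamma$. A generic orbit meets $W$ in finitely many intervals, the \emph{chords}. Slide each chord along its orbit with a velocity equal to minus the position of its midpoint. This is the infinitesimal form of a continuous Steiner symmetrization. It preserves volume, and by convexity of the area integrand it decreases area to first order unless the midpoints are locally constant. A surface of constant mean curvature is stationary for area under volume-preserving deformations, so the midpoints should be locally constant, and a chord with constant midpoint $a$ exhibits a reflection that exchanges two pieces of $\Sigma$. Analyticity then extends the symmetry to all of $\Sigma$.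

Section~\ref{sec:chords} sets up this computation, and Section~\ref{sec:model} carries it out when there is a single chord. Two things go wrong in general. The velocity is discontinuous where a chord splits in two; the discontinuity turns out to have a favorable sign, and the first-variation identity survives as an inequality (Section~\ref{sec:key}). And $\Sigma$ may be noncompact, so the deformation must be cut off in height; the error tends to zero because the area of $\Sigma$ grows at most linearly (Sections~\ref{sec:area} and~\ref{sec:end}).

\section{Conventions and standard facts}\label{sec:facts}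

\subsection*{First variation}
For a surface $\Sigma$ in a Riemannian $3$-manifold with Levi-Civita connection $\overline{\nabla}$ and a smooth ambient vector field $X$, put $\operatorname{div}_\Sigma X=\sum_{j=1}^2\langle\overline{\nabla}_{e_j}X,e_j\rangle$, where $e_1,e_2$ is an orthonormal basis of the tangent plane. Let $\vec H$ be the mean curvature vector, the trace of the vector-valued second fundamental form, so that $|\vec H|=2|H|$. If the support of $X$ meets $\Sigma$ in a compact set, then the derivative at time $0$ of the area of $\Sigma$ under the flow of $X$ equals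
\[
\int_\Sigma\operatorname{div}_\Sigma X=-\int_\Sigma\langle X,\vec H\rangle .
\]
For a smooth ambient function $h$, the Laplacian of $h|_\Sigma$ is
\begin{equation}\label{eq:laplacian}
\Delta h=\operatorname{div}_\Sigma\overline{\nabla}h+\langle\overline{\nabla}h,\vec H\rangle .
\end{equation}
The symbol $\nabla t$ denotes the gradient of $t|_\Sigma$, which is the tangential part of $\partial_t$; hence $|\nabla t|\le1$ and $\langle\nabla t,\partial_t\rangle=|\nabla t|^2$.

\subsection*{The function $\cosh\rho$}
Let $\rho$ be the distance in $\mathbb{H}^2$ to a fixed point and $g$ the metric of $\mathbb{H}^2$. In polar coordinates $g=d\rho^2+\sinh^2\rho\,d\theta^2$ and $\operatorname{Hess}\rho=\coth\rho\,(g-d\rho^2)$, so the smooth function $\cosh\rho$ has Hessian $\cosh\rho\,d\rho^2+\cosh\rho\,(g-d\rho^2)=\cosh\rho\,g$. View $\cosh\rho$ as a function on $\mathbb{H}^2\times\mathbb{R}$ and put $V=\overline{\nabla}\cosh\rho$. Then $V\perp\partial_t$ and $|V|=\sinh\rho$. The product metric is $g+dt^2$, so the trace of $g$ on a tangent plane of a surface $\Sigma$ is $2-|\nabla t|^2$. Therefore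
\begin{equation}\label{eq:V}
\operatorname{div}V=2\cosh\rho,\qquad \operatorname{div}_\Sigma V=\cosh\rho\,(2-|\nabla t|^2)\ge\cosh\rho\ge1 .
\end{equation}

A first consequence is that a nonempty compact set $K\subset\mathbb{H}^2$ lies in a unique smallest closed disk. Indeed, each function $x\mapsto\cosh\operatorname{dist}(x,z)$ is strictly convex along geodesics, so the continuous proper function $x\mapsto\max_{z\in K}\cosh\operatorname{dist}(x,z)$ is strictly convex as well (the maximum is attained) and has exactly one minimum point. We call this point the \emph{circumcenter} of $K$. Every isometry that preserves $K$ fixes it.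

\subsection*{Analyticity and separation}
We use two standard facts. A surface of constant mean curvature in a real-analytic Riemannian manifold is real-analytic. A connected properly embedded surface in a simply connected $3$-manifold separates it into exactly two components, each of which has the surface as its boundary.

\subsection*{Cell decomposition}
At one point we must control the projection of an analytic curve to a plane, and for this we use the o-minimality of the structure $\mathbb{R}_{an}$. Call a set \emph{definable} if it belongs to the smallest family of subsets of the spaces $\mathbb{R}^m$ that contains all semialgebraic sets and the graphs of the restrictions to $[-1,1]^m$ of functions analytic near $[-1,1]^m$, and that is closed under finite unions, complements, products and coordinate projections. These are the globally subanalytic sets. A function is definable if its graph is. In particular, if finitely many functions are analytic near a closed box $Q\subset\mathbb{R}^m$, then their common zero set in $Q$ is definable.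

The \emph{$C^1$ cells} are defined by induction on $m$. The cells of $\mathbb{R}$ are the points and the open intervals. A cell of $\mathbb{R}^{m}\times\mathbb{R}$ over a cell $E\subset\mathbb{R}^m$ is either the \emph{graph} of a definable $C^1$ function on $E$, or a \emph{band} $\{(x,s):x\in E,\ \zeta_1(x)<s<\zeta_2(x)\}$, where $\zeta_1<\zeta_2$ are definable $C^1$ functions on $E$ or the constants $\mp\infty$. Cells are embedded $C^1$ submanifolds, and $C^1$ refers to this structure. A cell of $\mathbb{R}^2$ is a point, an open set, or an \emph{arc}, that is, a graph over an open interval or a band over a point. A \emph{decomposition} of $\mathbb{R}^m\times\mathbb{R}$ is a finite partition into cells whose projections form a decomposition of $\mathbb{R}^m$; a decomposition of $\mathbb{R}$ is a finite partition into cells. We need two facts.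
\begin{itemize}
\item[(O1)] Given finitely many definable subsets of $\mathbb{R}^m$, there is a decomposition of $\mathbb{R}^m$ into $C^1$ cells such that each given set is a union of cells.
\item[(O2)] The frontier $\overline{E}\setminus E$ of an arc $E\subset\mathbb{R}^2$ is finite. (The frontier of a definable set has smaller dimension than the set, and zero-dimensional definable sets are finite.)
\end{itemize}

\section{Reduction to one reflection}\label{sec:reduction}

From here to the end of Section~\ref{sec:end}, $\Sigma$ is as in Theorem~\ref{thm:main}. Let $K$ be the closure of the projection of $\Sigma$ to $\mathbb{H}^2$. It is compact. Let $q$ be its circumcenter and $\overline{B}(q,\rho_0)$ the smallest disk containing it; $q$ is the only candidate for the foot of an axis of revolution.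

The set $(\mathbb{H}^2\setminus\overline{B}(q,\rho_0))\times\mathbb{R}$ is connected and disjoint from $\Sigma$. Let $O$ be the component of the complement of $\Sigma$ that contains it and $W$ the other component, so that $\overline{W}=W\cup\Sigma\subset\overline{B}(q,\rho_0)\times\mathbb{R}$. If a neighborhood of a point of $\Sigma$ is cut by $\Sigma$ into two connected pieces, then one piece lies in $W$ and the other in $O$, because the point belongs to the boundary of both. Let $\nu$ be the unit normal of $\Sigma$ pointing out of $W$. Then $\vec H=-\Lambda\nu$ with $\Lambda$ constant, $|\Lambda|=2|H|$. The sign of $\Lambda$ will play no role. For a smooth vector field $X$ whose support meets $\overline{W}$ in a compact set, the first variation formula and the divergence theorem in $W$ give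
\begin{equation}\label{eq:firstvar}
\int_\Sigma\operatorname{div}_\Sigma X=\Lambda\int_\Sigma\langle X,\nu\rangle=\Lambda\int_W\operatorname{div}X .
\end{equation}

Fix a unit-speed geodesic $\gamma$ with $\gamma(0)=q$. In Fermi coordinates about $\gamma$, the pair $(s,d)\in\mathbb{R}^2$ denotes the point at signed distance $d$ from $\gamma$ on the geodesic orthogonal to $\gamma$ at $\gamma(s)$. These are global analytic coordinates on $\mathbb{H}^2$, and the metric of $\mathbb{H}^2\times\mathbb{R}$ is
\[
c^2\,ds^2+dd^2+dt^2,\qquad c=c(d)=\cosh d .
\]
Let $Y=\mathbb{R}^2$ be the Euclidean plane with coordinates $y=(d,t)$ and let $\pi(s,y)=y$. We identify tangent vectors of $Y$ with the ambient vectors of the same length orthogonal to $\partial_s$. The metric does not depend on $s$, so $\partial_s$ is a Killing field; its orbits are the \emph{fibers} $\ell_y=\pi^{-1}(y)$, horizontal curves at constant distance from $\gamma\times\mathbb{R}$. For $a\in\mathbb{R}$ the isometry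
\[
R_a(s,y)=(2a-s,y)
\]
is the reflection in the vertical plane $\{s=a\}$, which is orthogonal to $\gamma$. By the hyperbolic Pythagorean theorem $\cosh\operatorname{dist}(\cdot,q)=\cosh s\cosh d$, so
\begin{equation}\label{eq:bounds}
|s|\le\rho_0,\qquad |d|\le\rho_0,\qquad c\le c_0:=\cosh\rho_0\qquad\text{on }\overline{W}.
\end{equation}

\begin{proposition}\label{prop:reflection}
For every geodesic $\gamma$ through $q$ there is $a\in\mathbb{R}$ with $R_a\Sigma=\Sigma$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:reflection}]
The reflection $R_a$ acts on $\mathbb{H}^2$ and preserves $K$, so it fixes $q=(0,0)$; this forces $a=0$. The set $\{s=0\}\subset\mathbb{H}^2$ is the geodesic through $q$ orthogonal to $\gamma$, and it ranges over all geodesics through $q$ as $\gamma$ does. Hence $\Sigma$ is invariant under the reflection in every vertical plane containing $\{q\}\times\mathbb{R}$. Every rotation about this axis is a composition of two such reflections, so $\Sigma$ is a surface of revolution.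

For $H>\frac12$ the classification recalled in Section~\ref{sec:intro} applies. Nodoids are not embedded. Suppose $\Sigma$ lies in a chain of tangent spheres. For each sphere $S$ of the chain, with its two poles removed, $\Sigma\cap S$ is open and closed in this connected surface, so the closed set $\Sigma$ is a union of whole spheres. It cannot contain two tangent spheres, since their union is not a surface at the point of tangency. Being connected, $\Sigma$ is a single sphere. The remaining cases are the unduloids and the cylinder.
\end{proof}

Sections~\ref{sec:chords} to~\ref{sec:end} prove Proposition~\ref{prop:reflection}; the geodesic $\gamma$ is fixed throughout. In the coordinates $(s,d,t)$ the metric is analytic, so $\Sigma$ is an analytic submanifold of $\mathbb{R}^3$: near each of its points, $\Sigma=\{\Psi=0\}$ with $\Psi$ analytic and $d\Psi\neq0$.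

\section{Chords and how they slide}\label{sec:chords}

\subsection*{Chords}

\begin{lemma}\label{lem:finite}
For every $y\in Y$ the set $\Sigma\cap\ell_y$ is finite.
\end{lemma}

\begin{proof}
The set is compact by properness and~\eqref{eq:bounds}. Let $I$ be the set of $s\in\mathbb{R}$ such that $(s',y)\in\Sigma$ for all $s'$ near $s$. If $(s_0,y)$ is an accumulation point of $\Sigma\cap\ell_y$, then the analytic function $s\mapsto\Psi(s,y)$ has a non-isolated zero at $s_0$, so it vanishes near $s_0$ and $s_0\in I$. Hence $I$ is closed, since its limit points give accumulation points of $\Sigma\cap\ell_y$; it is open by definition; and it is nonempty if $\Sigma\cap\ell_y$ is infinite. In that case $I=\mathbb{R}$, which contradicts~\eqref{eq:bounds}.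
\end{proof}

Let
\[
Z=\{p\in\Sigma:\partial_s\in T_p\Sigma\},\qquad \Gamma=\pi(Z),\qquad Y_0=Y\setminus\Gamma .
\]
The set $Z$ is the critical set of $\pi|_\Sigma$; locally $Z=\{\Psi=\partial_s\Psi=0\}$. By~\eqref{eq:bounds} the map $\pi|_\Sigma$ is proper, so $\Gamma$ is closed, and it has measure zero by Sard's theorem. Over $Y_0$ the map $\pi|_\Sigma$ is a proper local diffeomorphism, hence a finite covering over each component of $Y_0$, possibly with empty fibers. For $y\in Y_0$ the fiber $\ell_y$ starts and ends in $O$ and crosses $\Sigma$ transversally, passing from one of $W$, $O$ to the other at each crossing. So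
\[
\{s:(s,y)\in W\}=\bigcup_{i=1}^{N(y)}(l_i,r_i),\qquad l_1<r_1<l_2<r_2<\cdots<r_N ,
\]
where the $l_i$ and $r_i$ are exactly the $s$-coordinates of the points of $\Sigma\cap\ell_y$. The intervals $(l_i,r_i)$ are the \emph{chords} over $y$, with \emph{left ends} $l_i$, \emph{right ends} $r_i$ and \emph{midpoints}
\[
M_i=\tfrac12(l_i+r_i),\qquad |M_i|\le\rho_0 .
\]
On each component of $Y_0$ the number $N$ is constant and $l_i,r_i,M_i$ are analytic. The graphs $s=l_i(y)$ and $s=r_i(y)$ are the \emph{sheets} of $\Sigma$.

\begin{example}\label{ex:cylinder}
Let $\Sigma$ be the cylinder over the circle of radius $\rho_0$ about $q$, given by $\cosh s\cosh d=\cosh\rho_0$. Then $\Gamma$ is the pair of lines $d=\pm\rho_0$. Between them $N=1$, $r_1=-l_1=\operatorname{arccosh}(\cosh\rho_0/\cosh d)$ and $M_1=0$; outside them $N=0$. The chord shrinks to a point as $y$ approaches $\Gamma$, and $|\nabla r_1|\to\infty$ there.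
\end{example}

\subsection*{Area and normal of a sheet}
A graph $s=\sigma(y)$ carries the induced metric $dy^2+c^2\,d\sigma^2$, so its area density with respect to $dy$ is $L(y,\nabla\sigma)$, where
\[
L(y,p)=\sqrt{1+c^2|p|^2},\qquad A(y,p):=\partial_pL=\frac{c^2p}{L(y,p)} .
\]
Note that $A$ is odd in $p$; we omit the argument $y$. Since $L\ge1$ and $\Sigma$ consists of $2N$ sheets over $Y_0$, for every interval $I$
\begin{equation}\label{eq:Narea}
\int_{Y_0\cap\{t\in I\}}2N\,dy\le\operatorname{Area}(\Sigma\cap\{t\in I\}).
\end{equation}
The ambient gradient of $s-\sigma(y)$ is $c^{-2}\partial_s-\nabla\sigma$. It is normal to the graph, points toward increasing $s$, and has length $(c^{-2}+|\nabla\sigma|^2)^{1/2}=L/c$. The normal $\nu$ points toward increasing $s$ at a right end and toward decreasing $s$ at a left end. Writing $\nu_Y$ for the component of $\nu$ orthogonal to $\partial_s$, we get $\nu_Y=-c\nabla r_i/L$ and $\nu_Y=c\nabla l_i/L$ respectively, that is,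
\begin{equation}\label{eq:Anu}
A(\nabla r_i)=-c\,\nu_Y(r_i,y),\qquad A(\nabla l_i)=c\,\nu_Y(l_i,y).
\end{equation}

\subsection*{Sliding a chord}
Let the $i$-th chord slide along its fiber with velocity $v(y)$, so that its ends move to $l_i+\tau v$ and $r_i+\tau v$. The volume element is $c\,ds\,dy$ with $c$ independent of $s$, so the volume does not change; this is the reason for cutting along orbits of a Killing field. The area density $L(\nabla l_i+\tau\nabla v)+L(\nabla r_i+\tau\nabla v)$ of the two sheets has derivative $-G_i\cdot\nabla v$ at $\tau=0$, where
\begin{equation}\label{eq:G}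
G_i:=-A(\nabla r_i)-A(\nabla l_i)=c\,\bigl(\nu_Y(r_i,y)-\nu_Y(l_i,y)\bigr).
\end{equation}
The second expression, from~\eqref{eq:Anu}, shows that $|G_i|\le2c_0$ and that $G_i$ stays meaningful where the gradients of the sheets blow up. For the symmetrizing velocity $v=-M_i$ the derivative of the area density is $-D_i$, where
\[
D_i:=-G_i\cdot\nabla M_i .
\]

\begin{lemma}\label{lem:GD}
On $Y_0$ we have
\begin{itemize}
\item[(a)] $\operatorname{div}G_i=0$;
\item[(b)] $D_i\ge|G_i|^2/(2c^2)$, and $D_i=0$ only where $\nabla M_i=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $y_1\in Y_0$. Choose a disk $V_1\subset Y_0$ about $y_1$ so small that there is $\beta\in C_c^\infty(\mathbb{R})$ with $\beta=1$ near $[l_i(y),r_i(y)]$ and $\beta=0$ near $[l_j(y),r_j(y)]$ for all $j\ne i$ and all $y\in V_1$. For $\varphi\in C_c^\infty(V_1)$ let $X=\beta(s)\varphi(y)\partial_s$. Its divergence is $c^{-1}\partial_s(c\beta\varphi)=\beta'\varphi$, which vanishes on $W$. For small times its flow slides the $i$-th chord with velocity $\varphi$ and fixes the rest of $\Sigma$. So~\eqref{eq:firstvar} gives $-\int G_i\cdot\nabla\varphi\,dy=\int_\Sigma\operatorname{div}_\Sigma X=0$,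 and $G_i$ is smooth.

(b) Put $p=\nabla r_i$ and $p'=-\nabla l_i$. Since $A$ is odd, $-G_i=A(p)-A(p')$, and $\nabla M_i=\frac12(p-p')$. The Hessian $\partial_p^2L=c^2L^{-1}I-c^4L^{-3}\,p\otimes p$ has eigenvalue $c^2/L$ orthogonally to $p$ and $c^2/L-c^4|p|^2/L^3=c^2/L^3$ along $p$; both lie in $(0,c^2]$. Averaging the Hessian over the segment from $p'$ to $p$ gives $A(p)-A(p')=S(p-p')$ with $S$ symmetric and $0<S\le c^2$. Then $D_i=\frac12\langle S(p-p'),p-p'\rangle$, which vanishes only if $p=p'$, and $S^2\le c^2S$ gives $|G_i|^2=|S(p-p')|^2\le2c^2D_i$.
\end{proof}

Part (a) is the place where the chords feel that the mean curvature is constant, and part (b) is the convexity of area. Now let all chords slide at once, the $i$-th with velocity $-\varphi M_i$, where $\varphi\ge0$ is a cutoff function on $Y$. The area density changes at the rate $\sum_iG_i\cdot\nabla(\varphi M_i)=F\cdot\nabla\varphi-\varphi D$, where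
\[
F:=\sum_{i=1}^NM_iG_i,\qquad D:=\sum_{i=1}^ND_i\ge0\qquad\text{on }Y_0,
\]
with $F=0$ and $D=0$ where $N=0$. By Lemma~\ref{lem:GD}(a),
\begin{equation}\label{eq:divF}
\operatorname{div}F=-D\qquad\text{on }Y_0 .
\end{equation}
The whole problem is to integrate this identity across $\Gamma$.

\section{Two model computations}\label{sec:model}

\subsection*{One chord}
Suppose that $\Sigma$ is compact, that $\Gamma$ is a smooth Jordan curve bounding a domain $\Omega$, that $N=1$ on $\Omega$, and that $\ell_y$ meets $\Sigma$ in exactly one point for $y\in\Gamma$. Write $l,r,M,G$ without index. If $y_j\in\Omega$ tends to $y_0\in\Gamma$, then by compactness both $(l(y_j),y_j)$ and $(r(y_j),y_j)$ tend to the unique point of $\Sigma\cap\ell_{y_0}$. Since $\nu$ is continuous on $\Sigma$, formula~\eqref{eq:G} gives $G(y_j)\to0$. So $F=MG$ tends to $0$ uniformly at $\Gamma$. Let $\Omega_\epsilon$ be the set of points of $\Omega$ at distance greater than $\epsilon$ from $\Gamma$; for small $\epsilon$ its boundary is smooth and of bounded length. By~\eqref{eq:divF},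
\[
\int_{\Omega_\epsilon}D\,dy\le\int_{\partial\Omega_\epsilon}|F|\,d\mathcal{H}^1\longrightarrow0\qquad(\epsilon\to0).
\]
Since $D\ge0$, we get $D\equiv0$, so $M$ is a constant $a$ by Lemma~\ref{lem:GD}(b). Then $R_a$ exchanges the two sheets and fixes the points over $\Gamma$, and $R_a\Sigma=\Sigma$.

\subsection*{One split}
When a chord shrinks to a point, $F$ does not notice. When a chord splits, the midpoints jump, and so does $F$. Suppose that near $y_0$ the set $\Gamma$ is a smooth arc with unit normal $n$, which points to the $+$ side, and that $F$ has continuous one-sided limits $F_\pm$ along the arc. Integrating~\eqref{eq:divF} against $\varphi\ge0$ on each side suggests the identity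
\[
\int\varphi D\,dy=\int F\cdot\nabla\varphi\,dy+\int_\Gamma\varphi\,(F_+-F_-)\cdot n\,d\mathcal{H}^1 ,
\]
proved in Section~\ref{sec:key}. To bound $\int\varphi D$ from above we need $(F_+-F_-)\cdot n\le0$.

Consider a single chord on the $-$ side, tending to $(\alpha,\beta)$ as $y\to y_0$, and two chords on the $+$ side, tending to $(\alpha,\sigma)$ and $(\sigma,\beta)$: a wedge of $O$ enters $W$ from the $+$ side, with its edge at $s=\sigma$. For a point of $\Sigma\cap\ell_{y_0}$ with coordinate $s$ put
\begin{equation}\label{eq:tau}
\tau(s)=c\,\langle\nu(s,y_0),n\rangle\in[-c,c],\qquad c=c(y_0).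
\end{equation}
By~\eqref{eq:G}, a chord tending to $(l,r)$ contributes $\frac12(l+r)(\tau(r)-\tau(l))$ to the limit of $F\cdot n$. At the edge of the wedge the surface is tangent to $\partial_s$ and projects onto the arc, and $\nu$ points into $O$, so $\nu=n$ and $\tau(\sigma)=c$ takes the largest possible value. Let $m,m',m''$ be the midpoints of $(\alpha,\beta)$, $(\alpha,\sigma)$, $(\sigma,\beta)$. For all real $m,m',m'',\omega$ we have
\begin{equation}\label{eq:split}
\begin{aligned}
&m'\bigl(\omega-\tau(\alpha)\bigr)+m''\bigl(\tau(\beta)-\omega\bigr)-m\bigl(\tau(\beta)-\tau(\alpha)\bigr)\\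
&\qquad=(m-m')\bigl(\tau(\alpha)-\omega\bigr)+(m''-m)\bigl(\tau(\beta)-\omega\bigr),
\end{aligned}
\end{equation}
as one sees by writing $\tau(\beta)-\tau(\alpha)=(\omega-\tau(\alpha))+(\tau(\beta)-\omega)$. For $\omega=c$ the left side is $(F_+-F_-)\cdot n$, and the right side is $\le0$ because $m'<m<m''$ and $\tau\le c$. The sign has a geometric source: relative to the undivided chord, which moves with velocity $-m$, the left piece moves to the right and the right piece moves to the left, so the two pieces approach each other and close the wedge.

These two computations contain the idea of the proof. What remains is to show that away from finitely many points $\Gamma$ is an arc over which only shrinking and splitting occur, possibly several times and toward both sides at once, and to handle noncompactness.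

\section{The first-variation inequality}\label{sec:key}

\begin{proposition}\label{prop:key}
For every $\varphi\in C_c^\infty(Y)$ with $\varphi\ge0$,
\[
\int_{Y_0}\varphi D\,dy\le\int_{Y_0}F\cdot\nabla\varphi\,dy<\infty .
\]
\end{proposition}

In the terms of Section~\ref{sec:chords}, the formal first variation of area under the sliding with velocities $-\varphi M_i$ is nonnegative. Fix $T>0$; it suffices to treat $\varphi$ supported in the open slab $Y^T=\{|t|<T\}$.

\subsection*{The shape of $\Gamma$}
Sard's theorem says that $\Gamma$ is a null set, but the model of one split shows that a null set can carry a jump of $F$. We need to know $\Gamma$ as a curve.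

\begin{lemma}\label{lem:tame}
There are an integer $N_T$ and a finite set $P\subset Y$ such that
\begin{itemize}
\item[(a)] $\Sigma\cap\ell_y$ has at most $N_T$ points for all $y\in Y^T$; in particular $|F|\le\rho_0c_0N_T$ on $Y_0\cap Y^T$;
\item[(b)] every $y_0\in(\Gamma\cap Y^T)\setminus P$ has a neighborhood $U_0\subset Y^T\setminus P$ such that $\Gamma\cap U_0$ is a one-dimensional embedded $C^1$ submanifold and $Z\cap\pi^{-1}(U_0)$ is a finite union of pairwise disjoint graphs $s=\zeta(y)$ of $C^1$ functions $\zeta$ on $\Gamma\cap U_0$.
\end{itemize}
\end{lemma}

\begin{proof}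
Let $\Sigma_T$ and $Z_T$ be the parts of $\Sigma$ and $Z$ in $\{|t|\le T\}$. They are compact. Cover $\Sigma_T$ by finitely many closed boxes, in each of which $\Sigma=\{\Psi=0\}$ and $Z=\{\Psi=\partial_s\Psi=0\}$ with $\Psi$ analytic near the box. This shows that $\Sigma_T$ and $Z_T$ are definable. By (O1) there is a $C^1$ cell decomposition of $Y\times\mathbb{R}$, with $s$ as last coordinate, such that $\Sigma_T$ and $Z_T$ are unions of cells. By Lemma~\ref{lem:finite} none of these cells is a band. A graph meets each fiber at most once, so the number $N_T$ of cells in $\Sigma_T$ bounds the number of points in a fiber. Since $2N\le N_T$, $|M_i|\le\rho_0$ and $|G_i|\le2c_0$, part (a) follows.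

The set $\Gamma_T=\pi(Z_T)=\Gamma\cap\{|t|\le T\}$ is a union of cells of the induced decomposition of $Y$. It is null, so these cells are points and arcs, and over each arc $Z_T$ is a finite disjoint union of graphs of $C^1$ functions. Let $P$ consist of the cells of $\Gamma_T$ that are points and of the frontiers of the arcs of $\Gamma_T$; it is finite by (O2). A point $y_0\in(\Gamma\cap Y^T)\setminus P$ lies in an arc $E$. It does not lie in the closure of another arc $E'$ of $\Gamma_T$, for then it would belong to $\overline{E'}\setminus E'\subset P$. So a small neighborhood $U_0\subset Y^T\setminus P$ of $y_0$ meets $\Gamma$ only in $E$.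
\end{proof}

\subsection*{The surface over a point of $\Gamma$}
Fix $y_0\in(\Gamma\cap Y^T)\setminus P$. Choose Euclidean coordinates $(x_1,x_2)$ on $Y$ centered at $y_0$, with the $x_2$-axis tangent to $\Gamma$, and put $n=\partial_{x_1}$. For small $\delta$ the square $U=(-\delta,\delta)^2$ lies in $U_0$ and
\[
\Gamma\cap U=\{x_1=f(x_2)\},\qquad f\in C^1,\quad f(0)=f'(0)=0 .
\]
Let $U^+=U\cap\{x_1>f\}$ and $U^-=U\cap\{x_1<f\}$; both are connected subsets of $Y_0$. Let $s_1<\dots<s_m$ be the $s$-coordinates of the points $p_1,\dots,p_m$ of $\Sigma\cap\ell_{y_0}$.

\begin{lemma}\label{lem:local}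
There are $\epsilon,\delta>0$ such that the boxes $Q_k=[s_k-\epsilon,s_k+\epsilon]\times U$ are disjoint, their union contains $\Sigma\cap\pi^{-1}(U)$, and each $p_k$ is of one of the following types.
\begin{itemize}
\item \emph{Persistent point.} $\Sigma\cap Q_k$ is the graph $s=\sigma(y)$ of a continuous function on $U$. One of the sets $Q_k\cap\{s<\sigma\}$, $Q_k\cap\{s>\sigma\}$ lies in $W$ and the other in $O$.
\item \emph{Fold opening to the $+$ side.} $\Sigma\cap Q_k$ is the union of the graphs of two continuous functions $\sigma_1\le\sigma_2$ on $U^+\cup(\Gamma\cap U)$, with $\sigma_1<\sigma_2$ on $U^+$ and $\sigma_1=\sigma_2$ on $\Gamma\cap U$. The \emph{inside} $\{\sigma_1<s<\sigma_2\}$ lies in one of $W$, $O$, and the rest of $Q_k\setminus\Sigma$ lies in the other. If the inside lies in $O$, then $\nu(p_k)=n$.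
\item \emph{Fold opening to the $-$ side.} The same with $U^-$ in place of $U^+$ and $-n$ in place of $n$.
\end{itemize}
\end{lemma}

\begin{proof}
We treat each $p_k$ for all small $\epsilon$ and all $\delta$ small in terms of $\epsilon$. If $p_k\notin Z$, then $\partial_s\Psi(p_k)\neq0$, and $p_k$ is persistent by the implicit function theorem.

Let $p_k\in Z$, and let $\zeta$, written as a function of $x_2$, be the function of Lemma~\ref{lem:tame}(b) whose graph contains $p_k$. The $C^1$ curve $x_2\mapsto(\zeta(x_2),f(x_2),x_2)$ lies in $\Sigma$ and has velocity $\zeta'(0)\partial_s+\partial_{x_2}$ at $p_k$. Together with $\partial_s\in T_{p_k}\Sigma$ this gives $T_{p_k}\Sigma=\operatorname{span}(\partial_s,\partial_{x_2})$ and $\nu(p_k)=\pm n$. So there is a box $Q'=[s_k-\epsilon,s_k+\epsilon]\times(-\delta_1,\delta_1)\times(-\delta_2,\delta_2)$ in which $\Sigma$ is the graph $x_1=\psi(s,x_2)$ of an analytic function with values in $(-\delta_1,\delta_1)$. The sets $\{x_1<\psi\}$ and $\{x_1>\psi\}$ in $Q'$ are connected, so one lies in $W$ and the other in $O$. Taking $\delta_1$, then $\epsilon$, then $\delta_2$ small, we may assume that $\Gamma$ is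 the graph of $f$ in the base of $Q'$, that $|\zeta-s_k|<\epsilon$ for $|x_2|<\delta_2$, and that $Q'$ meets none of the other graphs that make up $Z$. In $Q'$ the set $Z$ is given by $\psi_s=0$, and it is also the graph of $\zeta$ over $\Gamma$. Comparing the two descriptions,
\[
\psi_s(s,x_2)=0\iff s=\zeta(x_2),\qquad\psi(\zeta(x_2),x_2)=f(x_2).
\]
The regions $\{s<\zeta\}$ and $\{s>\zeta\}$ of the $(s,x_2)$-rectangle are connected, so $\psi_s$ has a constant sign on each. In particular $\psi(s_k\pm\epsilon,0)\ne\psi(s_k,0)=0$, and for small $\delta$ we have $|\psi(s_k\pm\epsilon,x_2)|>\delta$ when $|x_2|<\delta$. We count the solutions $s\in[s_k-\epsilon,s_k+\epsilon]$ of $\psi(s,x_2)=x_1$ for $(x_1,x_2)\in U$.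

If the two signs agree, $\psi(\cdot,x_2)$ is strictly monotone and its values at the two ends lie below $-\delta$ and above $\delta$. There is exactly one solution $\sigma(y)$, and the sets $\{s<\sigma\}$, $\{s>\sigma\}$ in $Q_k$ are the sets $\{x_1<\psi\}$, $\{x_1>\psi\}$ in some order. The function $\sigma$ is bounded with closed graph $\Sigma\cap Q_k$, hence continuous. So $p_k$ is persistent.

If the signs are $(-,+)$, then $\psi(\cdot,x_2)$ decreases from a value above $\delta$ to its minimum $f(x_2)$ at $\zeta(x_2)$ and increases again to a value above $\delta$. There is no solution for $x_1<f$, the single solution $\zeta$ for $x_1=f$, and two solutions $\sigma_1<\zeta<\sigma_2$ for $x_1>f$. With $\sigma_1=\sigma_2=\zeta$ on $\Gamma\cap U$, the graphs are the closed sets $\Sigma\cap Q_k\cap\{s\le\zeta\}$ and $\Sigma\cap Q_k\cap\{s\ge\zeta\}$, so $\sigma_1,\sigma_2$ are continuous. The inside is $\{x_1>\psi\}$ and the rest is $\{x_1<\psi\}$. If the inside lies in $O$, then $\nu$ points toward increasing $x_1$, so $\nu(p_k)=n$. This is a fold opening to the $+$ side. The signs $(+,-)$ reduce to this case under $x_1\mapsto-x_1$ and give a fold opening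 to the $-$ side.

Finally, take $\epsilon$ so small that the intervals $[s_k-\epsilon,s_k+\epsilon]$ are disjoint. If no $\delta$ made the boxes contain $\Sigma\cap\pi^{-1}(U)$, there would be points $(s^j,y^j)\in\Sigma$ with $y^j\to y_0$ and $|s^j-s_k|>\epsilon$ for all $k$; by properness a subsequence would converge to a point of $\Sigma\cap\ell_{y_0}$ different from all $p_k$.
\end{proof}

Call a fold a \emph{notch} if its inside lies in $O$ and a \emph{tip} if its inside lies in $W$; see Figure~\ref{fig:fiber}. By Lemma~\ref{lem:local} all sheets over $U^\pm$ extend continuously to $\Gamma\cap U$. Since $\nu$ is continuous on $\Sigma$, formula~\eqref{eq:G} shows that $F|_{U^\pm}$ extends continuously to $\Gamma\cap U$. Let $F_\pm$ be the values of the two extensions there.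

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!30] (-0.3,-1.5) -- (0.3,1.5) -- plot[domain=1:-1,samples=41] ({6+0.8*\x},{1.5*\x*\x*\x}) -- cycle;
\fill[white] plot[domain=-1:1,samples=41] ({2+0.8*\x},{1.5*\x*\x}) -- cycle;
\fill[white] plot[domain=-1:1,samples=41] ({4+0.8*\x},{-1.5*\x*\x}) -- cycle;
\fill[gray!30] plot[domain=-1:1,samples=41] ({8.2+0.8*\x},{1.5*\x*\x}) -- cycle;
\draw[thick] (-0.3,-1.5) -- (0.3,1.5);
\draw[thick] plot[domain=-1:1,samples=41] ({2+0.8*\x},{1.5*\x*\x});
\draw[thick] plot[domain=-1:1,samples=41] ({4+0.8*\x},{-1.5*\x*\x});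
\draw[thick] plot[domain=-1:1,samples=41] ({6+0.8*\x},{1.5*\x*\x*\x});
\draw[thick] plot[domain=-1:1,samples=41] ({8.2+0.8*\x},{1.5*\x*\x});
\draw[dashed,->] (-1.2,0) -- (9.6,0) node[right] {$s$};
\draw[->] (2,0) -- (2,0.7) node[above] {$\nu$};
\draw[->] (4,0) -- (4,-0.7) node[below] {$\nu$};
\foreach \a in {0,2,4,6,8.2} \fill (\a,0) circle (1.5pt);
\node[above left] at (0,0) {$\alpha$};
\node[below] at (2,0) {$\sigma$};
\node[above] at (4,0) {$\sigma'$};
\node[below right] at (6,0) {$\beta$};
\node[below] at (8.2,0) {tip};
\node at (-1.1,1.1) {$x_1>0$};
\node at (-1.1,-1.1) {$x_1<0$};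
\end{tikzpicture}
\caption{A slice $x_2=0$ of $\Sigma$ (thick curves) and $W$ (shaded) near a fiber $\ell_{y_0}$ (dashed) with $y_0\in\Gamma$; chords are the horizontal segments in $W$. The points $\alpha$ (a transverse crossing) and $\beta$ (an inflection) are persistent and bound the core $(\alpha,\beta)$. The notch $\sigma$ opens to the side $x_1>0$ and the notch $\sigma'$ to the side $x_1<0$. From $x_1>0$ the chords tend to $(\alpha,\sigma)$, $(\sigma,\beta)$ and the tip; from $x_1<0$ they tend to $(\alpha,\sigma')$ and $(\sigma',\beta)$.}
\label{fig:fiber}
\end{figure}

\subsection*{The sign of the jump}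

\begin{lemma}\label{lem:jump}
At $y_0$ we have $(F_+-F_-)\cdot n\le0$.
\end{lemma}

\begin{proof}
The chords on the two sides need not correspond to each other. We compare both sides with a configuration read off from the fiber $\ell_{y_0}$ itself.

Travel along $\ell_{y_0}$ in the direction of increasing $s$. We start and end in $O$. At a persistent point we pass from one of $W$, $O$ to the other. At a fold we do not: the inside projects into $U^+$ or $U^-$, so the points of $\ell_{y_0}\cap Q_k$ other than $p_k$ lie in the rest of $Q_k\setminus\Sigma$, which is in $W$ for a notch and in $O$ for a tip. Hence the persistent points have coordinates $\alpha_1<\beta_1<\alpha_2<\beta_2<\cdots$ (possibly there are none), and a point of $\ell_{y_0}\setminus\Sigma$ lies in $W$ exactly when it lies in one of the \emph{cores} $J_j=(\alpha_j,\beta_j)$. The folds inside the cores are the notches, and the folds outside are the tips. At $\alpha_j$ the set $W$ lies on the side $s>\sigma$, so the sheet through $\alpha_j$ consists of left ends over both $U^+$ and $U^-$; in the same way the sheet through $\beta_j$ consists of right ends.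

Now list the points of $\Sigma\cap\ell_y$ for $y\in U^+$ by increasing $s$, box by box. Each $\alpha_j$ gives a left end and each $\beta_j$ a right end. A notch opening to the $+$ side gives a right end followed by a left end, a tip opening to the $+$ side gives a left end followed by a right end, and a fold opening to the $-$ side gives nothing. A chord joins a left end to the next point of the list. So as $y\to y_0$ in $U^+$, the chords tend to the pieces into which the cores are cut by the notches opening to the $+$ side, and to the tips opening to the $+$ side. The same holds for $U^-$ with folds opening to the $-$ side.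

Let $\tau$ be as in~\eqref{eq:tau}. A chord with limiting ends $l\le r$ contributes $\frac12(l+r)(\tau(r)-\tau(l))$ to $F_\pm\cdot n$, which is $0$ for a tip. Fix a core $(\alpha,\beta)$ with midpoint $m$, put $\Phi^0=m(\tau(\beta)-\tau(\alpha))$, and let $\Phi^\pm$ be the total contribution of its pieces to $F_\pm\cdot n$. We claim that $\Phi^+\le\Phi^0\le\Phi^-$; summing over the cores then proves the lemma.

Fix a side. If no notch in the core opens to this side, the contribution is $\Phi^0$. Otherwise let $\sigma^1<\dots<\sigma^k$ be the notches in the core that open to this side. By Lemma~\ref{lem:local}, $\tau$ takes the same value $\omega$ at all of them, with $\omega=c$ on the $+$ side and $\omega=-c$ on the $-$ side. The middle pieces $(\sigma^i,\sigma^{i+1})$ contribute $0$. The first and last pieces have midpoints $m'=\frac12(\alpha+\sigma^1)<m$ and $m''=\frac12(\sigma^k+\beta)>m$ and contribute $m'(\omega-\tau(\alpha))$ and $m''(\tau(\beta)-\omega)$. By~\eqref{eq:split},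
\[
\Phi^\pm-\Phi^0=(m-m')\bigl(\tau(\alpha)\mp c\bigr)+(m''-m)\bigl(\tau(\beta)\mp c\bigr).
\]
Since $|\tau|\le c$, this is $\le0$ for the upper signs and $\ge0$ for the lower signs.
\end{proof}

\subsection*{Integration}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
The right-hand side is finite by Lemma~\ref{lem:tame}(a). Note that $D$ is not known to be bounded near $\Gamma$, since the gradients of the sheets may blow up there; only its sign is used.

\emph{Step 1: $\varphi$ supported in a disk contained in $Y_0$.} Here $F$ is smooth, and $\int\operatorname{div}(\varphi F)=0$ with~\eqref{eq:divF} gives equality.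

\emph{Step 2: $\varphi$ supported in a square $U$ as in Lemma~\ref{lem:local}.} Let $\Xi=\varphi F=(\Xi_1,\Xi_2)$, a smooth field on $U^+$ that vanishes near $\partial U$ and is extended by zero. For $\kappa>0$ integrate $\partial_1\Xi_1$ in $x_1$ over $(f+\kappa,\infty)$, and integrate in $x_2$ the identity $\frac{d}{dx_2}\int_{f+\kappa}^\infty\Xi_2\,dx_1=\int_{f+\kappa}^\infty\partial_2\Xi_2\,dx_1-f'\,\Xi_2(f+\kappa,x_2)$. This gives
\[
\int_{\{x_1>f+\kappa\}}\operatorname{div}\Xi\,dy=-\int\Xi(f(x_2)+\kappa,x_2)\cdot(1,-f'(x_2))\,dx_2 .
\]
Here $\operatorname{div}\Xi=F\cdot\nabla\varphi-\varphi D$. Let $\kappa\to0$. The integral of $\varphi D\ge0$ converges by monotone convergence, that of $F\cdot\nabla\varphi$ by dominated convergence, and the line integral by uniform continuity of $\Xi$ up to $\Gamma\cap U$. With the unit normal $n=(1,-f')/\sqrt{1+f'^2}$ along $\Gamma\cap U$, for which $(1,-f')\,dx_2=n\,d\mathcal{H}^1$, we obtain the first of the identities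
\[
\int_{U^\pm}\varphi D\,dy=\int_{U^\pm}F\cdot\nabla\varphi\,dy\pm\int_{\Gamma\cap U}\varphi\,F_\pm\cdot n\,d\mathcal{H}^1 .
\]
The second follows from the first under $x_1\mapsto-x_1$. Every point of $\Gamma\cap U$ belongs to $(\Gamma\cap Y^T)\setminus P$, and $F_\pm$ there are one-sided limits, which do not depend on the square used to define them. So Lemma~\ref{lem:jump} applies at every point of $\Gamma\cap U$, and the sum of the two identities gives the inequality.

\emph{Step 3: $\varphi$ with compact support in $Y^T\setminus P$.} Cover the support by finitely many disks as in Step 1 and squares as in Step 2, and write $\varphi=\sum_k\theta_k\varphi$ with a smooth subordinate partition of unity. Both sides of the inequality are linear in $\varphi$.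

\emph{Step 4: removing $P$.} Let $\chi:\mathbb{R}\to[0,1]$ be smooth, equal to $0$ on $(-\infty,1]$ and to $1$ on $[2,\infty)$, and put $\chi_\epsilon(y)=\prod_{z\in P}\chi(|y-z|/\epsilon)$. Then $\chi_\epsilon$ vanishes near $P$, tends to $1$ off $P$, and $\int|\nabla\chi_\epsilon|\,dy\le\#P\cdot\epsilon^{-1}\sup|\chi'|\cdot4\pi\epsilon^2\to0$. Step 3 for $\varphi\chi_\epsilon$ reads
\[
\int_{Y_0}\chi_\epsilon\varphi D\,dy\le\int_{Y_0}\chi_\epsilon F\cdot\nabla\varphi\,dy+\int_{Y_0}\varphi F\cdot\nabla\chi_\epsilon\,dy .
\]
Since $F$ is bounded on $Y^T$, the right side tends to $\int F\cdot\nabla\varphi$, and Fatou's lemma applies on the left.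
\end{proof}

\section{Linear area growth}\label{sec:area}

If $\Sigma$ is compact, we may take $\varphi=1$ on $\pi(\overline{W})$ in Proposition~\ref{prop:key} and conclude that $D\equiv0$. In general $\varphi$ must cut off in height, and the error is controlled by the number of chords, hence by area. The next lemma does not involve $\gamma$.

\begin{lemma}\label{lem:area}
There is a constant $C$ such that $\operatorname{Area}(\Sigma\cap\{|t|\le R\})\le C(1+R)$ for all $R\ge0$.
\end{lemma}

\begin{proof}
We test~\eqref{eq:firstvar} with two fields. The field $V$ of Section~\ref{sec:facts} has $\operatorname{div}_\Sigma V\ge1$ and so sees all of the area, but cutting it off in height produces an error involving $|\nabla t|$. The vertical translations control exactly this quantity, so we begin with them.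

\emph{Step 1: vertical flux.} Let $\xi\in C_c^\infty(\mathbb{R})$ and $X=\xi(t)\partial_t$. Since $\partial_t$ is parallel, $\operatorname{div}_\Sigma X=\xi'(t)|\nabla t|^2$ and $\operatorname{div}X=\xi'(t)$. Let $\mu$ be the push-forward under $t$ of the measure $|\nabla t|^2\,dA$; it is a Radon measure on $\mathbb{R}$ because $\Sigma\cap\{|t|\le R\}$ is compact. Let $w(t)$ be the area of the horizontal slice of $W$ at height $t$, which is at most the area $w_0$ of $\overline{B}(q,\rho_0)$. Then~\eqref{eq:firstvar} says $\int\xi'\,d\mu=\Lambda\int\xi'w\,dt$. So the distribution $\mu-\Lambda w\,dt$ has derivative zero and equals $b\,dt$ for a constant $b$. Hence $\mu(I)\le C_1|I|$ for every bounded interval $I$, with $C_1=|b|+|\Lambda|w_0$.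

\emph{Step 2: the field $V$.} Let $\rho=\operatorname{dist}(\cdot,q)$ and $V=\overline{\nabla}\cosh\rho$. Let $\eta:\mathbb{R}\to[0,1]$ be smooth, equal to $1$ on $[-R,R]$, supported in $[-R-1,R+1]$, with $|\eta'|\le2$. For $X=\eta(t)^2V$ we have $\operatorname{div}X=\eta^2\operatorname{div}V$ because $V\perp\partial_t$, and $\operatorname{div}_\Sigma X=\eta^2\operatorname{div}_\Sigma V+2\eta\eta'\langle\nabla t,V\rangle$. By~\eqref{eq:V}, \eqref{eq:firstvar}, the bound $|V|\le\sinh\rho_0$ on $\Sigma$ and the Cauchy--Schwarz inequality,
\begin{align*}
\int_\Sigma\eta^2&\le\Lambda\int_W2\eta^2\cosh\rho-2\int_\Sigma\eta\eta'\langle\nabla t,V\rangle\\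
&\le4|\Lambda|c_0w_0(R+1)+2\sinh\rho_0\Bigl(\int_\Sigma\eta^2\Bigr)^{1/2}\Bigl(\int\eta'^2\,d\mu\Bigr)^{1/2}.
\end{align*}
The function $\eta'$ is supported in two intervals of length $1$, so $\int\eta'^2\,d\mu\le8C_1$. Thus $x=(\int_\Sigma\eta^2)^{1/2}$, which is finite, satisfies $x^2\le C_2(1+R)+C_3x$ with $C_2,C_3$ independent of $R$. Since $C_3x\le\frac12x^2+\frac12C_3^2$, we get $x^2\le2C_2(1+R)+C_3^2$.
\end{proof}

\section{From constant midpoints to the reflection}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:reflection}]
\emph{Step 1: $D\equiv0$.} For $R>0$ let $\eta:\mathbb{R}\to[0,1]$ be smooth, equal to $1$ on $[-R,R]$, supported in $[-2R,2R]$, with $|\eta'|\le2/R$. Let $\kappa\in C_c^\infty(\mathbb{R})$ take values in $[0,1]$ and equal $1$ on $[-\rho_0-1,\rho_0+1]$, and put $\varphi=\eta(t)^2\kappa(d)$. The integrands in Proposition~\ref{prop:key} vanish where $N=0$. Where $N>0$ we have $|d|\le\rho_0$, so $\varphi=\eta^2$, $|\nabla\varphi|=2\eta|\eta'|$, and $|G_i|\le c_0\sqrt{2D_i}$ by Lemma~\ref{lem:GD}(b). This last bound lets the error be absorbed into the left side: by the Cauchy--Schwarz inequality for the sum and the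 integral together,
\[
\int_{Y_0}\eta^2D\le2\sqrt2\,\rho_0c_0\int_{Y_0}\sum_{i=1}^N\eta\sqrt{D_i}\,|\eta'|\le2\sqrt2\,\rho_0c_0\Bigl(\int_{Y_0}\eta^2D\Bigr)^{1/2}\Bigl(\int_{Y_0}\eta'^2N\Bigr)^{1/2}.
\]
The left side is finite by Proposition~\ref{prop:key}. With~\eqref{eq:Narea} and Lemma~\ref{lem:area},
\[
\int_{Y_0}\eta^2D\le8\rho_0^2c_0^2\int_{Y_0}\eta'^2N\le\frac{16\rho_0^2c_0^2}{R^2}\operatorname{Area}(\Sigma\cap\{|t|\le2R\})\le\frac{16\rho_0^2c_0^2\,C(1+2R)}{R^2},
\]
which tends to $0$ as $R\to\infty$. Since $D\ge0$ is continuous on $Y_0$, it vanishes identically. By Lemma~\ref{lem:GD}(b) every $M_i$ is constant on each component of $Y_0$.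

\emph{Step 2: a local symmetry.} The set $\pi(W)$ is open and nonempty and $\Gamma$ is null, so $N\ge1$ on some component of $Y_0$. There $M_1$ equals a constant $a$, and $R_a(r_1,y)=(2a-r_1,y)=(l_1,y)$. So the sheet $s=l_1$, an open subset of $\Sigma$, lies in $R_a\Sigma$.

\emph{Step 3: continuation.} Let $\mathcal{U}$ be the set of points of $\Sigma$ that have a neighborhood in $\Sigma$ contained in $R_a\Sigma$. It is open, and nonempty by Step 2. Let $p_j\in\mathcal{U}$ converge to $p\in\Sigma$. Then $p\in R_a\Sigma$ because $R_a\Sigma$ is closed. The tangent planes of $\Sigma$ and $R_a\Sigma$ coincide at each $p_j$; both surfaces are embedded submanifolds, so their tangent planes depend continuously on the point and coincide at $p$. Near $p$, in the coordinates $(s,d,t)$, the two surfaces are the graphs of analytic functions $u$ and $v$ over a common disk in this plane. For large $j$, $u=v$ near the projection of $p_j$, hence on the whole disk, and $p\in\mathcal{U}$. So $\mathcal{U}$ is closed, and $\mathcal{U}=\Sigma$ because $\Sigma$ is connected. Thus $\Sigma\subset R_a\Sigma$, and applying the involution $R_a$ gives the reverse inclusion.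
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}[The hypotheses]\label{rem:hyp}
Constant mean curvature enters through~\eqref{eq:firstvar} and through analyticity, which gives the finiteness of fibers, the tameness of $\Gamma$ and the continuation in Step 3. The value of $H$ matters only in the appeal to the classification. Proper embeddedness provides $W$, the alternation of left and right ends, and all compactness arguments; without properness, an open arc of a circle times $\mathbb{R}$ is a counterexample. Connectedness is used in the separation of the complement into $W$ and $O$ and in Step 3; without it, the union of two disjoint cylinders over circles of the same radius is a counterexample. The enclosing cylinder provides the point $q$, the bounds~\eqref{eq:bounds} and the bound on the slices of $W$ in Lemma~\ref{lem:area}; without it, a geodesic or a horocycle times $\mathbb{R}$ has constant mean curvature and is not a surface of revolution. Of Lemma~\ref{lem:area}, Step 1 uses only that the area in $\{|t|\le R\}$ is $o(R^2)$.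
\end{remark}

\section{The lower bound for the mean curvature}\label{sec:bound}

If the distance to the axis of the enclosing cylinder attained its maximum on $\Sigma$, we could apply the maximum principle at that point. The supremum may be approached only as $|t|\to\infty$, so we subtract a small multiple of $t^2$ to force a maximum.

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Let $\rho=\operatorname{dist}(\cdot,o)$, $h=\cosh\rho$ and $\rho^*=\sup_\Sigma\rho\le\rho_1$. We have $\rho^*>0$ because a surface does not lie in the line $\{o\}\times\mathbb{R}$. By~\eqref{eq:laplacian} and~\eqref{eq:V}, and since $|\overline{\nabla}h|=\sinh\rho$ and $|\vec H|=2|H|$,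
\[
\Delta h\ge\cosh\rho-2|H|\sinh\rho .
\]
Since $\partial_t$ is parallel, \eqref{eq:laplacian} gives $\Delta t=\langle\partial_t,\vec H\rangle$, and so
\[
\Delta t^2=2|\nabla t|^2+2t\,\Delta t\le2+4|H||t| .
\]
Let $\delta\in(0,1)$. The function $h$ is bounded on $\Sigma$ and the sets $\Sigma\cap\{|t|\le R\}$ are compact, so $h-\delta t^2$ attains its maximum on $\Sigma$ at some point $p_\delta$. For every $p\in\Sigma$,
\[
h(p_\delta)-\delta t(p_\delta)^2\ge h(p)-\delta t(p)^2 .
\]
Fixing one $p$, we find $\delta t(p_\delta)^2\le\cosh\rho_1+t(p)^2=:C$, so $\delta|t(p_\delta)|\le\sqrt{C\delta}\to0$ as $\delta\to0$. The same inequality gives $\liminf_{\delta\to0}h(p_\delta)\ge h(p)$ for every $p$, so $\rho(p_\delta)\to\rho^*$. At the maximum point $\Delta(h-\delta t^2)\le0$, that is,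
\[
\cosh\rho(p_\delta)-2|H|\sinh\rho(p_\delta)\le2\delta+4|H|\,\delta|t(p_\delta)| .
\]
Letting $\delta\to0$ gives $\cosh\rho^*\le2|H|\sinh\rho^*$. Since $\coth$ is decreasing on $(0,\infty)$, we conclude that $2|H|\ge\coth\rho^*\ge\coth\rho_1>1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Perez}
Joaqu\'in P\'erez, \emph{Minimal and constant mean curvature surfaces},
\texttt{https://wpd.ugr.es/\textasciitilde jperez/wordpress/wp-content/uploads/todoeng.pdf}

\end{thebibliography}
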